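
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\numberwithin{equation}{section}

\title{The Jacobian equation at the endpoint:\\ no gain of a derivative in $W^{m,\infty}$,\\ full gain in every finite exponent}


\begin{abstract}
Let $\Omega\subset\mathbb R^n$, $n\ge 2$, be a bounded connected open set with smooth boundary. We study the equation $\det\nabla u=f$ in $\Omega$, $u(x)=x$ on $\partial\Omega$, for $f\in W^{m,\infty}(\Omega)$ with $m\ge1$, $\inf f>0$ and $\int_\Omega f=\operatorname{vol}(\Omega)$. For generic $f$ there is no solution in $W^{m+1,\infty}$, not even locally and without the boundary condition; the same holds for generic $f\in C^m(\overline\Omega)$. The obstruction is linear. It comes from a Riesz product of plane waves in $m+2$ directions, under which the $m$-th derivatives of the data perform a random walk without drift. On the other hand, for every such $f$ there is a solution in $\bigcap_{q<\infty}W^{m+1,q}$. More precisely, if $f$ is measurable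 with $\inf f>0$, then a solution in $\bigcap_{q<\infty}W^{m+1,q}$ exists if and only if $f\in\bigcap_{q<\infty}W^{m,q}$ and $\int_\Omega f=\operatorname{vol}(\Omega)$, and it can then be chosen to be a diffeomorphism of $\overline\Omega$.
\end{abstract}

\section{The question and the answer}

Let $n\ge2$ and let $\Omega$ be a bounded connected open set in $\mathbb R^n$ with smooth boundary; write $|\Omega|=\operatorname{vol}(\Omega)$. We consider the boundary value problem
\begin{equation}\label{eq:main}
\det(\nabla u(x))=f(x)\ \text{ in }\Omega,\qquad u(x)=x\ \text{ on }\partial\Omega ,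
\end{equation}
for maps $u:\Omega\to\mathbb R^n$. The equation is required almost everywhere and the boundary condition in the sense of traces. If $f>0$ and $u$ is a $C^1$-diffeomorphism of $\overline\Omega$ onto itself, \eqref{eq:main} says that $u$ fixes the boundary pointwise and that $u(E)$ has volume $\int_Ef$ for every measurable $E\subset\Omega$. So $\int_\Omega f=|\Omega|$ is then forced; Lemma~\ref{lem:adm}(iv) below shows that it is forced for all $u\in W^{1,n}$. For $m\ge1$ put
\[
W^{m,\infty,+}(\Omega)=\Big\{f\in W^{m,\infty}(\Omega):\ \inf_\Omega f>0,\ \int_\Omega f\,dx=|\Omega|\Big\}.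
\]

The operator $u\mapsto\det\nabla u$ is of first order, so one hopes to solve \eqref{eq:main} with $u$ one derivative better than $f$. The following question is posed in \cite{PJD}.

\medskip
\noindent\textbf{Question.} \emph{Let $m\ge1$ and $f\in W^{m,\infty,+}(\Omega)$. Does \eqref{eq:main} have a solution in $W^{m+1,\infty}(\Omega,\mathbb R^n)$? If not, does it have a solution in $\bigcap_{1\le q<\infty}W^{m+1,q}(\Omega,\mathbb R^n)$?}
\medskip

In dimension one the equation is $u'=f$ and the full derivative is gained, also at $q=\infty$. In higher dimensions the linearization of \eqref{eq:main} at the identity is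
\[
\operatorname{div}v=g\ \text{ in }\Omega,\qquad v=0\ \text{ on }\partial\Omega .
\]
For $1<q<\infty$ this problem has a solution operator that maps data in $W^{k,q}$, $k\ge1$, with mean zero to $W^{k+1,q}$ (Lemma~\ref{lem:stokes}), but the estimate is restricted to finite $q$. Whether one particular solution operator fails at $q=\infty$ settles nothing, because the problem is underdetermined: there is one equation for $n$ unknown functions, and any divergence-free field that vanishes on $\partial\Omega$ may be added. If, for instance, $g$ depends on $x_1$ only, then $w=(\int_0^{x_1}g\,dt,0,\dots,0)$ solves $\operatorname{div}w=g$ locally without any loss. An obstruction has to show that \emph{no} choice of $v$ works. It exists, and it is the rule rather than the exception.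

A subset of a topological space is \emph{meager} if it is a countable union of sets whose closures have empty interior. In a \emph{Baire space} (for instance a nonempty open subset of a complete metric space) the complement of a meager set is dense; \emph{generic} means outside a meager set. For $k\le\infty$, $C^k(\overline\Omega)$ is the space of $C^k$ functions on $\Omega$ all of whose derivatives of order $\le k$ (of all orders, if $k=\infty$) extend continuously to $\overline\Omega$.

\begin{theorem}[failure at $q=\infty$]\label{thm:A}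
Let $m\ge1$, let $Y=W^{m,\infty}(\Omega)$ or $Y=C^m(\overline\Omega)$, and let $Y^+=\{f\in Y:\inf_\Omega f>0,\ \int_\Omega f=|\Omega|\}$ with the topology of $Y$. The set of all $f\in Y^+$ for which there exist a nonempty open set $\omega\subset\Omega$ and a map $u\in W^{m+1,\infty}(\omega,\mathbb R^n)$ with $\det\nabla u=f$ a.e.\ in $\omega$ is meager in the Baire space $Y^+$. In particular, for generic $f\in W^{m,\infty,+}(\Omega)$, and for generic $f\in C^m(\overline\Omega)$ subject to the same constraints, \eqref{eq:main} has no solution in $W^{m+1,\infty}(\Omega,\mathbb R^n)$.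
\end{theorem}

\begin{theorem}[solvability for all $q<\infty$]\label{thm:B}
Let $m\ge1$ and let $f$ be measurable with $\inf_\Omega f>0$. Then \eqref{eq:main} has a solution $u\in\bigcap_{1\le q<\infty}W^{m+1,q}(\Omega,\mathbb R^n)$ if and only if $f\in\bigcap_{1\le q<\infty}W^{m,q}(\Omega)$ and $\int_\Omega f=|\Omega|$. In that case $u$ can be taken to be a $C^1$-diffeomorphism of $\overline\Omega$ with $u^{-1}\in\bigcap_{1\le q<\infty}W^{m+1,q}(\Omega,\mathbb R^n)$.
\end{theorem}

So the first part of the question has a negative answer, for every $n\ge2$, every $\Omega$ and every $m\ge1$. Since $\Omega$ is bounded, $W^{m,\infty,+}(\Omega)$ is contained in the class of data of Theorem~\ref{thm:B}, so the second part has a positive answer for every $m\ge1$ and every $f\in W^{m,\infty,+}(\Omega)$.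

The two proofs are independent. Section~\ref{sec:linear} contains the obstruction for the divergence, which is the heart of Theorem~\ref{thm:A}; Section~\ref{sec:A} transfers it to the determinant by freezing coefficients at small scale. Sections~\ref{sec:tools}--\ref{sec:B} prove Theorem~\ref{thm:B}: a small-data fixed point argument whose smallness threshold depends on $q$ is combined with an iteration that moves along a sequence $q_j\to\infty$. The condition $m\ge1$ is used in both parts: it makes $\nabla u$ Lipschitz in Theorem~\ref{thm:A}, and it makes $W^{m,q}$ with $q>n$ an algebra of continuous functions in Theorem~\ref{thm:B}.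

\medskip
\noindent\textbf{Conventions.} $(\nabla u)_{ij}=\partial_ju_i$; $|\cdot|$ is the Euclidean norm of vectors and the operator norm of matrices; $\|\cdot\|_\infty$ is the $L^\infty$ norm. $D^kw$ is the collection of all derivatives of order $k$ of the components of $w$. The $W^{k,q}$ norm is the sum of the $L^q$ norms of the derivatives of order $\le k$. For a polynomial $p(\xi)$, $p(\partial)$ is the corresponding constant coefficient operator.

\section{An obstruction for the divergence}\label{sec:linear}

Let $B$ be the open unit ball of $\mathbb R^n$.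

\begin{proposition}\label{prop:linear}
There are $c>0$ and $N_0$, depending only on $n$ and $m$, such that for every $N\ge N_0$ there is $g\in C_c^\infty(B)$ with $|\partial^\alpha g|\le1$ for all $|\alpha|=m$ and with the following property. If $w\in W^{m+1,\infty}(B,\mathbb R^n)$ satisfies $\|\partial_1^m(\operatorname{div}w-g)\|_{L^\infty(B)}\le c/N$, then $\|D^{m+1}w\|_{L^\infty(B)}\ge cN$.
\end{proposition}

The tolerance $c/N$ is there because the determinant is linear only up to an error, which can be made small only after $N$ has been fixed.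

The proof is by duality. We look for a function $g_*$ with $|\partial^\alpha g_*|\le CN$ for $|\alpha|=m$, and for a test function $S$, such that
\begin{equation}\label{eq:scheme}
\Big|\int\partial_1^m\operatorname{div}w\;S\Big|\le C\|D^{m+1}w\|_\infty\ \text{ for all }w,\qquad \int\partial_1^mg_*\,S\ \ge\ cN^2,\qquad \|S\|_{L^1}\le CN^2 .
\end{equation}
If $\operatorname{div}w=g_*$, the first two relations force $\|D^{m+1}w\|_\infty\ge c'N^2$, although the $m$-th derivatives of $g_*$ are only of size $N$. By the third relation the same conclusion holds, with a smaller $c'$, if $\|\partial_1^m(\operatorname{div}w-g_*)\|_\infty$ is at most a small constant. Division by $CN$ then gives the proposition.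

\subsection{The mechanism for $n=2$, $m=1$}

We explain the idea in the smallest case, dropping cutoff functions and errors that become arbitrarily small when frequencies are chosen large one after the other. All of this is made precise below.

\emph{Which waves does an operator see?} Let $\theta$ be a unit vector, $\theta^\perp$ its rotation by a right angle, $C=\cos(\lambda\theta\cdot x)$, and let $p$ be a quadratic form with $p(\theta)=0$. Then $p(\xi)=(\theta^\perp\cdot\xi)M(\xi)$ with $M$ linear. Since $C$ is constant along $\theta^\perp$,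
\[
\int p(\partial)w_1\,C\,b=-\int M(\partial)w_1\,C\,(\theta^\perp\cdot\nabla)b
\]
for every $b\in C_c^\infty$. As $M(\partial)w_1$ is Lipschitz, a further integration by parts in the direction $\theta$ shows that this is $O(\lambda^{-1})$ if $b$ is fixed before $\lambda$. So a wave with direction $\theta$ and large frequency sees $p(\partial)$ only through the number $p(\theta)$.

\emph{The test function.} Let $\theta_1=(1,0)$ and let $\theta_2,\theta_3=(-\frac12,\pm\frac{\sqrt3}2)$. The form $\ell(\xi)=\xi_1^2-\frac13\xi_2^2$ satisfies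
\[
\ell(\theta_1)=1,\qquad \ell(\theta_2)=\ell(\theta_3)=0 .
\]
Choose waves $C_{1,1},C_{1,2},C_{1,3},C_{2,1},\dots,C_{K,3}$, with $C_{s,j}=\cos(\lambda_{s,j}\theta_j\cdot x)$ and rapidly increasing frequencies. Let $R_k$ be the product of $1+C_l$ over all $l\le k$ in this order, let $\Pi_s=R_{(s,3)}$ be the product over the first $s$ triples, and let $S=\sum_sC_{s,1}\Pi_{s-1}$. We test $\partial_1\operatorname{div}w=\partial_1^2w_1+\partial_1\partial_2w_2$ with $S$. The form $\xi_1\xi_2$ vanishes at $\theta_1$, so the second term is not seen. The form $\xi_1^2$ agrees with $\ell$ at $\theta_1$, so the first term may be replaced by $\ell(\partial)w_1$. But $\ell(\partial)w_1$ does not see the waves in the directions $\theta_2,\theta_3$, so we may add these to the test function at no cost. Then the sum telescopes, because $C_kR_{k-1}=R_k-R_{k-1}$: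
\[
\int\partial_1\operatorname{div}w\,S\ \approx\ \sum_{k}\int\ell(\partial)w_1\,C_kR_{k-1}=\int\ell(\partial)w_1\,(\Pi_K-1).
\]
The Riesz product $\Pi_K$ is nonnegative with integral close to that of $1$. So the left side is bounded by $C\|D^2w\|_\infty$, \emph{however large the number $K$ of triples is}.

\emph{The data.} Let $g=\sum_{s,j}\lambda_{s,j}^{-1}\sin(\lambda_{s,j}\theta_j\cdot x)$. Then $\nabla g=T:=\sum_{s,j}\theta_jC_{s,j}$, and the diagonal terms give
\[
\int\partial_1g\,S\approx\sum_s\int C_{s,1}^2\,\Pi_{s-1}\approx\tfrac K2\int1 .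
\]
The difficulty is the size of $\nabla g$, since a sum of many waves can be large. What matters is its size where the weight $\Pi_K$ lives. Think of the waves as independent variables, cosines of uniform angles; rapidly increasing frequencies make this accurate. Under the weight $\prod(1+C_k)$ they stay independent, and each has mean $\frac12$, since $\cos^2$ has mean $\frac12$, and variance $\frac14$. If we used the direction $\theta_1$ only, $T$ would drift to size $K/2$, as large as the pairing, and nothing would be gained. This must be so: data depending on $x_1$ only are harmless. With three directions the drift is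
\[
\tfrac12(\theta_1+\theta_2+\theta_3)=0 ,
\]
so $T$ is a sum of independent steps with mean zero and has second moment $\frac34K$. Under the weight, $|T|$ is typically of size $\sqrt K$. We may therefore stop the sum as soon as it exceeds $N$, a suitable multiple of $\sqrt K$, and lose only a fraction of the pairing. The result is $|\nabla g|\lesssim N$ and $\int\partial_1g\,S\gtrsim K\sim N^2$, as required in \eqref{eq:scheme}.

For general $m$ the vectors $\theta_j$ are replaced by the vectors of their monomials of degree $m$, and for the cancellation we use $m+2$ directions in a plane. This is where $n\ge2$ enters.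

\subsection{Directions and forms}

Put $J=m+2$, and let $\theta_1=e_1,\theta_2,\dots,\theta_J$ be pairwise non-parallel unit vectors in $\mathbb R^2\times\{0\}\subset\mathbb R^n$. For $\theta=(a,b,0,\dots,0)$ put $\theta^\perp=(-b,a,0,\dots,0)$. Let $\tau_j=(\theta_j^\alpha)_{|\alpha|=m}$, with $0^0=1$. A \emph{binary form} is a homogeneous polynomial in $(\xi_1,\xi_2)$.

\begin{lemma}\label{lem:algebra}
\emph{(a)} There are real numbers $c_1=1,c_2,\dots,c_J$ with $\sum_jc_j\tau_j=0$.

\emph{(b)} There is a binary form $\ell$ of degree $m+1$ with $\ell(\theta_1)=1$ and $\ell(\theta_j)=0$ for $j\ge2$. Let $p_1=\xi_1^{m+1}-\ell$ and $p_j=\ell$ for $j\ge2$. Then $p_j(\xi)=(\theta_j^\perp\cdot\xi)M_j(\xi)$ with binary forms $M_j$ of degree $m$.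
\end{lemma}

\begin{proof}
(a) Binary forms of degree $m$ make up a space of dimension $m+1<J$. So there are $c_j$, not all zero, with $\sum_jc_jp(\theta_j)=0$ for all such forms $p$. Suppose $c_1=0$. For $j\ge2$ the form $p(\xi)=\prod_{i\ne1,j}(\theta_i^\perp\cdot\xi)$ has degree $J-2=m$, vanishes at all $\theta_i$ with $i\neq1,j$, and does not vanish at $\theta_j$; hence $c_j=0$. So all $c_j$ vanish, a contradiction. Hence $c_1\ne0$ and we may normalize $c_1=1$. Monomials of degree $m$ that contain one of $\xi_3,\dots,\xi_n$ vanish at every $\theta_j$. So $\sum_jc_j\theta_j^\alpha=0$ for all $|\alpha|=m$.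

(b) Take $\ell(\xi)=\prod_{j=2}^J(\theta_j^\perp\cdot\xi)/(\theta_j^\perp\cdot\theta_1)$. Each $p_j$ is a binary form of degree $m+1$ vanishing at $\theta_j$ (for $j=1$ because $\theta_1=e_1$), hence divisible by the linear form $\theta_j^\perp\cdot\xi$.
\end{proof}

\subsection{The construction}

Put $A=\sum_j|c_j||\tau_j|>0$. Fix $\chi,\zeta\in C_c^\infty(B)$ with values in $[0,1]$, with $\zeta=1$ on $\operatorname{supp}\chi$ and $I_0:=\int\chi>0$. Fix a smooth function $\phi$ on the Euclidean space containing the $\tau_j$, with $0\le\phi\le1$, $\phi(T)=1$ for $|T|\le1$ and $\phi(T)=0$ for $|T|\ge2$. From here on, $C$ and the constants in $O(\cdot)$ depend only on $n,m$ and these choices, not on $N$ or on the quantities $\eta,\lambda_k$ below.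

Let $N\ge1$ be so large that $N^2/(8A^2)\ge1$, and let $K=\lfloor N^2/(8A^2)\rfloor$, so that $K\ge1$ and
\begin{equation}\label{eq:K}
\frac{N^2}{16A^2}\le K\le\frac{N^2}{8A^2}.
\end{equation}
Order the pairs $k=(s,j)$, $1\le s\le K$, $1\le j\le J$, lexicographically and write $s=s(k)$, $j=j(k)$. For frequencies $\lambda_k\ge1$, to be chosen one after the other, put
\[
C_k=\cos(\lambda_k\theta_{j(k)}\cdot x),\qquad R_k=\prod_{l\le k}(1+C_l)\ge0,\qquad \Pi_s=R_{(s,J)},\quad \Pi_0=1 .
\]
We write $R_{k-1}$ for the product over all $l<k$; in particular $R_{(s,1)-1}=\Pi_{s-1}$. For the integrals against the weights $\Pi_s\chi$ we abbreviate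
\[
\langle F\rangle_s=\int F\,\Pi_s\,\chi\,dx .
\]
The truncated random walk of the model case is defined by $T_0=0$ and
\[
T_s=T_{s-1}+a_{s-1}D_s,\qquad D_s=\sum_jc_j\tau_jC_{s,j},\qquad a_s=\phi(T_s/N).
\]
The functions $T_s,a_s,\Pi_s$ are smooth and depend only on frequencies $\lambda_l$ with $s(l)\le s$. We have $|D_s|\le A$, and $T_s$ differs from $T_{s-1}$ only where $|T_{s-1}|<2N$. Hence, by induction,
\begin{equation}\label{eq:Tbound}
|T_s|\le2N+A\qquad\text{for all }s .
\end{equation}
Finally put
\[
g_*=\zeta\sum_kc_{j(k)}\lambda_k^{-m}a_{s(k)-1}\cos\!\Big(\lambda_k\theta_{j(k)}\cdot x-\frac{m\pi}2\Big),\qquad S=\sum_{s=1}^KC_{s,1}\,\Pi_{s-1}\,\chi .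
\]
The phase is chosen so that $\partial^\alpha$, $|\alpha|=m$, turns the cosine into $\lambda_k^m\theta_{j(k)}^\alpha C_k$. Thus the $m$-th derivatives of $g_*$ are, up to small errors, the components of $\zeta T_K$, where
\begin{equation}\label{eq:TK}
T_K=\sum_kc_{j(k)}\tau_{j(k)}\,a_{s(k)-1}\,C_k .
\end{equation}

\subsection{The choice of the frequencies}

For $b\in C_c^\infty(B)$, $F\in W^{1,\infty}(B)$, a unit vector $\theta$ and a phase $\varphi$, we have
\[
\int\cos(\lambda\theta\cdot x+\varphi)\,bF\,dx=-\frac1\lambda\int\sin(\lambda\theta\cdot x+\varphi)\,(\theta\cdot\nabla)(bF)\,dx ,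
\]
and hence
\begin{equation}\label{eq:osc}
\Big|\int\cos(\lambda\theta\cdot x+\varphi)\,bF\,dx\Big|\le C\lambda^{-1}\|b\|_{W^{1,1}}\|F\|_{W^{1,\infty}} .
\end{equation}
So if finitely many functions $b$ are determined by the $\lambda_l$ with $l<k$, then choosing $\lambda_k$ large makes all corresponding integrals small, with frequency $\lambda_k$ or $2\lambda_k$, uniformly in $F$ with $\|F\|_{W^{1,\infty}}\le1$. Let $\eta\in(0,1]$ be a small number that depends only on $N$ (hence on $K$) and on the choices made so far. It is fixed before the frequencies are chosen; how small it has to be is said below. The frequencies are chosen successively so that the following hold.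

\begin{itemize}
\item[(R1)] $\big|\int C_kR_{k-1}\chi\big|\le\eta$ for all $k$. This is \eqref{eq:osc} with $b=R_{k-1}\chi$, $F=1$. Since $R_k=R_{k-1}+C_kR_{k-1}$, it follows that
\begin{equation}\label{eq:mass}
\Big|\int R_k\chi-I_0\Big|\le KJ\eta\quad\text{for all }k,\qquad\text{in particular } |\langle1\rangle_s-I_0|\le KJ\eta .
\end{equation}

\item[(R2)] For all $k$, all $1\le i\le n$ and all $F\in W^{1,\infty}(B)$, $\big|\int F\,C_k\,\partial_i(R_{k-1}\chi)\big|\le\eta\|F\|_{W^{1,\infty}}$. Here $b=\partial_i(R_{k-1}\chi)$.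

\item[(R3)] For all $s$ and all $l\ne(s,1)$,
\[
\big|\langle a_{s(l)-1}C_l\,C_{s,1}\rangle_{s-1}\big|\le\eta,\qquad \Big|\langle a_{s-1}C_{s,1}^2\rangle_{s-1}-\tfrac12\langle a_{s-1}\rangle_{s-1}\Big|\le\eta .
\]
If $l<(s,1)$, the first inequality is arranged when $\lambda_{s,1}$ is chosen, with $b=a_{s(l)-1}C_l\Pi_{s-1}\chi$. If $l>(s,1)$, it is arranged when $\lambda_l$ is chosen, with $b=a_{s(l)-1}C_{s,1}\Pi_{s-1}\chi$. In both cases $b$ is built from earlier frequencies. The second inequality follows from $\cos^2t=\frac12+\frac12\cos2t$, with frequency $2\lambda_{s,1}$ and $b=a_{s-1}\Pi_{s-1}\chi$.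

\item[(R4)] For all $s$, all $1\le i\le J$ and every $h$ among the finitely many functions $|T_{s-1}|^2$ and components of $a_{s-1}T_{s-1}$,
\[
\big|\langle h\rangle_s-\langle h\rangle_{s-1}\big|\le C\eta,\qquad \Big|\langle h\,C_{s,i}\rangle_s-\tfrac12\langle h\rangle_{s-1}\Big|\le C\eta .
\]
In words: passing to the new weight does not change the mean of $h$, and $C_{s,i}$ has mean $\frac12$ against it. For the proof write $C_j$ for $C_{s,j}$, so that $\Pi_s=\Pi_{s-1}\prod_j(1+C_j)$. The first estimate follows from
\[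
\prod_j(1+C_j)-1=\sum_jC_j\prod_{l<j}(1+C_l);
\]
the $j$-th term is made small when $\lambda_{s,j}$ is chosen, with $b=h\,\Pi_{s-1}\chi\prod_{l<j}(1+C_l)$. For the second we have
\[
C_i\prod_j(1+C_j)=\sum_{j>i}C_j\Big[C_i\prod_{l<j}(1+C_l)\Big]+C_i(1+C_i)\prod_{j<i}(1+C_j),
\]
\[
C_i(1+C_i)=\tfrac12+C_i+\tfrac12\cos(2\lambda_{s,i}\theta_i\cdot x),\qquad \tfrac12\prod_{j<i}(1+C_j)=\tfrac12+\tfrac12\sum_{j<i}C_j\prod_{l<j}(1+C_l).
\]
Inserting the second line into the first, we see that $C_i\prod_j(1+C_j)-\frac12$ is a sum of at most $C$ terms, each of them a cosine of frequency $\lambda_{s,j}$ or $2\lambda_{s,i}$ times a function built from strictly earlier frequencies. So \eqref{eq:osc} applies to each term.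

\item[(R5)] $|\partial^\alpha g_*-\zeta T_K^\alpha|\le\eta$ for $|\alpha|=m$, where $T_K^\alpha$ is the $\alpha$-component of $T_K$. By the Leibniz rule, for $\lambda\ge1$ and smooth $b$,
\[
\lambda^{-m}\partial^\alpha\Big(b\cos\big(\lambda\theta\cdot x-\tfrac{m\pi}2\big)\Big)=b\,\theta^\alpha\cos(\lambda\theta\cdot x)+O\big(\lambda^{-1}\|b\|_{C^m}\big),
\]
since in the remaining terms at least one derivative falls on $b$. Apply this with $b=\zeta a_{s(k)-1}$, which is built from frequencies before $k$. Choose $\lambda_k$ so large that each of the $KJ$ errors, including its factor $c_{j(k)}$, is at most $\eta/(KJ)$, and use \eqref{eq:TK}.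
\end{itemize}

The smallness conditions on $\eta$ are $KJ\eta\le\min(1,I_0/4)$ and the two conditions indicated by ``$\eta$ small'' below, which involve only $K$, $A$, $I_0$ and constants $C$. By \eqref{eq:mass} all $\int R_k\chi$ lie between $\frac34I_0$ and $\frac54I_0$.

\subsection{The walk rarely leaves the ball of radius $N$}

Let $E_s=\langle|T_s|^2\rangle_s$, so $E_0=0$. Expanding $|T_s|^2=|T_{s-1}+a_{s-1}D_s|^2$ gives
\[
E_s=\langle|T_{s-1}|^2\rangle_s+2\sum_ic_i\tau_i\cdot\langle a_{s-1}T_{s-1}C_{s,i}\rangle_s+\langle a_{s-1}^2|D_s|^2\rangle_s .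
\]
By (R4) the first term is at most $E_{s-1}+C\eta$, and the second equals
\[
\Big(\sum_ic_i\tau_i\Big)\cdot\langle a_{s-1}T_{s-1}\rangle_{s-1}+O(\eta)=O(\eta)
\]
by Lemma~\ref{lem:algebra}(a): the drift cancels. The third is at most $A^2\langle1\rangle_s\le\frac54A^2I_0$. For $\eta$ small this gives $E_s\le E_{s-1}+2A^2I_0$, hence $E_s\le2A^2I_0s$. Since $1-\phi(T/N)\le|T|^2/N^2$, we obtain for $1\le s\le K$, using \eqref{eq:mass} and \eqref{eq:K},
\begin{equation}\label{eq:stay}
\langle a_{s-1}\rangle_{s-1}\ \ge\ \langle1\rangle_{s-1}-\frac{E_{s-1}}{N^2}\ \ge\ I_0-KJ\eta-\frac{2A^2K}{N^2}I_0\ \ge\ I_0-\frac{I_0}4-\frac{I_0}4=\frac{I_0}2 .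
\end{equation}

\subsection{Proof of Proposition~\ref{prop:linear}}

\emph{Lower bound.} We have $\|S\|_{L^1}\le\sum_s\langle1\rangle_{s-1}\le2KI_0$. Since $\zeta=1$ on $\operatorname{supp}\chi$, (R5) with $\alpha=(m,0,\dots,0)$ gives
\[
\int\partial_1^mg_*\,S\ \ge\ \int T_K^{\alpha}\,S-2KI_0\eta .
\]
Insert \eqref{eq:TK}, with summation index $l$, and the definition of $S$. The terms with $l=(s,1)$ have coefficient $c_1\theta_1^\alpha=1$ and contribute $\sum_s\langle a_{s-1}C_{s,1}^2\rangle_{s-1}\ge\sum_s\big(\frac12\langle a_{s-1}\rangle_{s-1}-\eta\big)$. By (R3), each of the remaining at most $K\cdot KJ$ terms contributes at most $C\eta$ in absolute value. With \eqref{eq:stay} and $\eta$ small,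
\begin{equation}\label{eq:lower}
\int\partial_1^mg_*\,S\ \ge\ \frac{KI_0}4-CK^2\eta-2KI_0\eta\ \ge\ \frac{KI_0}8 .
\end{equation}

\emph{Upper bound.} Let $w\in W^{m+1,\infty}(B,\mathbb R^n)$ and $G=\|D^{m+1}w\|_\infty$. Subtracting from $w$ its Taylor polynomial of degree $m$ at $0$ changes neither $D^{m+1}w$ nor $\partial_1^m\operatorname{div}w$. So we may assume $\|w\|_{W^{m+1,\infty}(B)}\le CG$. We expand $\partial_1^m\operatorname{div}w=\partial_1^{m+1}w_1+\sum_{i\ge2}\partial_i\partial_1^mw_i$.

For $i\ge2$, $C_{s,1}$ does not depend on $x_i$. Integration by parts in $x_i$ and (R2) with $k=(s,1)$ and $F=\partial_1^mw_i$ give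
\[
\Big|\int\partial_i\partial_1^mw_i\,C_{s,1}\Pi_{s-1}\chi\Big|=\Big|\int\partial_1^mw_i\,C_{s,1}\,\partial_i(\Pi_{s-1}\chi)\Big|\le CG\eta .
\]
For every $k$, with $j=j(k)$, the function $C_k$ is constant along $\theta_j^\perp$. By Lemma~\ref{lem:algebra}(b) and (R2) with $F=M_j(\partial)w_1$,
\[
\Big|\int p_j(\partial)w_1\,C_kR_{k-1}\chi\Big|=\Big|\int M_j(\partial)w_1\,C_k\,(\theta_j^\perp\cdot\nabla)(R_{k-1}\chi)\Big|\le CG\eta .
\]
Use this for $j(k)=1$, where $p_1=\xi_1^{m+1}-\ell$, to replace $\partial_1^{m+1}$ by $\ell(\partial)$, and for $j(k)\ge2$, where $p_j=\ell$, to add the missing terms. Since $C_kR_{k-1}=R_k-R_{k-1}$,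
\[
\sum_s\int\partial_1^{m+1}w_1\,C_{s,1}\Pi_{s-1}\chi=\sum_k\int\ell(\partial)w_1\,C_kR_{k-1}\chi+O(GKJ\eta)=\int\ell(\partial)w_1\,(\Pi_K-1)\chi+O(GKJ\eta).
\]
As $\Pi_K\ge0$, $\langle1\rangle_K\le2I_0$ and $KJ\eta\le1$, we conclude
\begin{equation}\label{eq:upper}
\Big|\int\partial_1^m\operatorname{div}w\;S\Big|\le C_1G ,
\end{equation}
where $C_1$ does not depend on $N$.

\emph{Conclusion.} Suppose $\|\partial_1^m(\operatorname{div}w-g_*)\|_\infty\le\frac1{32}$. Then $|\int\partial_1^m(\operatorname{div}w-g_*)\,S|\le\frac1{32}\cdot2KI_0=\frac{KI_0}{16}$, and \eqref{eq:lower}, \eqref{eq:upper} give $C_1G\ge\frac{KI_0}{16}$. By \eqref{eq:K}, $G\ge c'N^2$ with $c'>0$ independent of $N$. By (R5) and \eqref{eq:Tbound}, $|\partial^\alpha g_*|\le2N+A+1\le C_2N$ for $|\alpha|=m$. Put $g=g_*/(C_2N)$ and $c=\min(\frac1{32},c')/C_2$. If $\|\partial_1^m(\operatorname{div}w-g)\|_\infty\le c/N$, then the above applies to $C_2Nw$ and yields $C_2N\|D^{m+1}w\|_\infty\ge c'N^2$; hence $\|D^{m+1}w\|_\infty\ge cN$. \qed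

\section{From the divergence to the determinant}\label{sec:A}

We prove Theorem~\ref{thm:A}. If solvability in $W^{m+1,\infty}$ were not exceptional, Baire's theorem would give a fixed bound $M$ for the solutions on a fixed ball, for all data near some $f$. We perturb $f$ by a rescaled copy of the function $g$ of Proposition~\ref{prop:linear}, concentrated near one point, and compare a solution for $f$ with a solution for the perturbed datum. At small scale each of them satisfies a constant coefficient divergence equation up to a small error. The two solutions need not be close to each other; only the bound $M$ is used.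

The set $Y^+$ is a nonempty open subset ($1\in Y^+$) of a closed affine subspace of a Banach space, hence a Baire space. For a ball $U=B(x_0,R)$ with $\overline U\subset\Omega$ and $M\in\mathbb N$ let
\[
\mathcal Z_{U,M}=\big\{f\in Y^+:\ \exists\,u\in W^{m+1,\infty}(U,\mathbb R^n),\ \|u\|_{W^{m+1,\infty}(U)}\le M,\ \det\nabla u=f\text{ a.e.\ in }U\big\}.
\]
Every nonempty open $\omega\subset\Omega$ contains a closed ball with rational center and radius, and a map in $W^{m+1,\infty}(\omega,\mathbb R^n)$ can be restricted to its interior. So the set in Theorem~\ref{thm:A} is contained in the union of the countably many sets $\mathcal Z_{U,M}$ with $M\in\mathbb N$ and rational $U$. It suffices to show that each $\mathcal Z_{U,M}$ is closed in $Y^+$ with empty interior.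

\medskip
\noindent\textbf{$\mathcal Z_{U,M}$ is closed.} Let $f_k\to f$ in $Y^+$ with $f_k\in\mathcal Z_{U,M}$ via $u_k$. The $u_k$ are bounded in $W^{m+1,\infty}(U)=C^{m,1}(\overline U)$. A subsequence converges in $C^m(\overline U)$, and weakly-$*$ with all derivatives of order $m+1$, to some $u$ with norm at most $M$. As $m\ge1$, $\det\nabla u_k\to\det\nabla u$ uniformly, so $\det\nabla u=f$.

\medskip
\noindent\textbf{$\mathcal Z_{U,M}$ has empty interior.} Suppose $f$ is an interior point. Let $g$ be the function of Proposition~\ref{prop:linear}, with $N$ to be chosen, and for $0<r<\min(R,1)$ put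
\[
G_r(x)=r^mg\Big(\frac{x-x_0}r\Big),
\]
extended by zero. Then $G_r\in C_c^\infty(\Omega)$ and $|\partial^\alpha G_r|\le1$ for $|\alpha|=m$. The support lies in a ball of radius at most $1$, so integrating along lines parallel to $e_1$ (length at most $2$ inside this ball) gives $|\partial^\beta G_r|\le2^m$ for all $|\beta|\le m$. Thus $G_r-\frac1{|\Omega|}\int_\Omega G_r$ has mean zero and is bounded in $Y$ uniformly in $N$ and $r$. Hence there is $\kappa\in(0,1)$, depending on $f$, $U$ and $M$ but not on $N,r$, with
\[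
f':=f+\kappa\Big(G_r-\frac1{|\Omega|}\int_\Omega G_r\Big)\in\mathcal Z_{U,M}\qquad\text{for all such }N,r.
\]
Let $u,u'$ be maps as in the definition of $\mathcal Z_{U,M}$ for $f,f'$. In what follows $C_M$ depends only on $M,n,m$.

\emph{Freezing coefficients.} Let $\operatorname{cof}X$ be the matrix of cofactors, $(\operatorname{cof}X)_{ij}=\partial\det X/\partial X_{ij}$, and $X:X'=\sum X_{ij}X'_{ij}$. By the Leibniz rule, a.e.\ in $U$,
\[
\partial_1^mf=\operatorname{cof}\nabla u:\nabla\partial_1^mu+E(u),
\]
where $E(u)$ collects the terms in which at least two factors of the determinant are differentiated. There no factor is differentiated more than $m-1$ times, so $E(u)$ is a universal polynomial in derivatives of $u$ of orders between $1$ and $m$ ($E=0$ if $m=1$). Such derivatives are bounded and, $U$ being convex, Lipschitz with constants at most $C_M$. Therefore so are $\operatorname{cof}\nabla u$ and $E(u)$; here $m\ge1$ is used again. Put $P=\operatorname{cof}\nabla u(x_0)$. Since $|\nabla\partial_1^mu|\le C_M$ and $P:\nabla u=\operatorname{div}(P^Tu)$,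
\[
\partial_1^mf=\partial_1^m\operatorname{div}(P^Tu)+E(u)(x_0)+O(C_Mr)\qquad\text{on }B(x_0,r),
\]
and likewise for $f',u'$ with $P'=\operatorname{cof}\nabla u'(x_0)$. Put $h=P'^Tu'-P^Tu$. Since $m\ge1$, the constant in $f'$ disappears upon differentiation, and subtraction gives
\[
\partial_1^m\operatorname{div}h=\kappa\,\partial_1^mG_r+\epsilon+O(C_Mr)\qquad\text{on }B(x_0,r),
\]
with the \emph{constant} $\epsilon=E(u)(x_0)-E(u')(x_0)$, $|\epsilon|\le C_M$.

\emph{Rescaling.} For $y\in B$ let
\[
w(y)=\kappa^{-1}r^{-m-1}h(x_0+ry)-\kappa^{-1}\epsilon\,\frac{y_1^{m+1}}{(m+1)!}\,e_1 .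
\]
Since $(\partial_1^mG_r)(x_0+ry)=\partial_1^mg(y)$, we get
\[
\partial_1^m\operatorname{div}w=\partial_1^mg+O(\kappa^{-1}C_Mr),\qquad \|D^{m+1}w\|_{L^\infty(B)}\le\kappa^{-1}C_M .
\]
First choose $N\ge N_0$ with $cN>\kappa^{-1}C_M$, which fixes $g$. Then choose $r$ so small that the error in the first relation is at most $c/N$. Proposition~\ref{prop:linear} gives $\|D^{m+1}w\|_\infty\ge cN>\kappa^{-1}C_M$, a contradiction.

\medskip
The last assertion of the theorem follows by taking $\omega=\Omega$. This proves Theorem~\ref{thm:A}. \qed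

\section{Tools for the positive result}\label{sec:tools}

Throughout this and the following sections let $q_j=n+1+j$, $j\ge0$, so that $n<q_0<q_1<\cdots\to\infty$.

\subsection{Sobolev spaces}

Let $n<q<\infty$ and $k\ge1$. We use the standard facts that $W^{k,q}(\Omega)\subset C^{k-1}(\overline\Omega)$, that $W^{k,q}(\Omega)$ is an algebra, that $C^\infty(\overline\Omega)$ is dense in $W^{k,q}(\Omega)$ (also for $k=0$), that $\bigcap_kW^{k,q}(\Omega)=C^\infty(\overline\Omega)$, and that functions in $C^\infty(\overline\Omega)$ extend to smooth functions on $\mathbb R^n$.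

\begin{lemma}[reciprocals and products]\label{lem:alg}
Let $m\ge1$ and $n<q<\infty$.

\emph{(a)} If $h\in W^{m,q}(\Omega)$ and $h\ge\beta>0$, then $1/h\in W^{m,q}(\Omega)$, with norm bounded in terms of $\beta$ and $\|h\|_{W^{m,q}}$. If $h_k\to h$ in $W^{m,q}$ and $h_k,h\ge\beta>0$, then $1/h_k\to1/h$ in $W^{m,q}$.

\emph{(b)} (Moser estimate) For $a_1,\dots,a_d\in W^{m,q}(\Omega)$,
\begin{equation}\label{eq:moser}
\Big\|\prod_ia_i\Big\|_{W^{m,q}}\le C_{q,d}\sum_i\|a_i\|_{W^{m,q}}\prod_{l\ne i}\|a_l\|_\infty .
\end{equation}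
\end{lemma}

\begin{proof}
(a) The function $1/h$ is bounded and $\nabla(1/h)=-h^{-2}\nabla h\in L^q$, so $1/h\in W^{1,q}$. If $1/h\in W^{k,q}$ with $1\le k<m$, then $h^{-2}\in W^{k,q}$ and $\nabla h\in W^{k,q}$, so $\nabla(1/h)\in W^{k,q}$ and $1/h\in W^{k+1,q}$. The norms are controlled in each step. The second claim follows from $1/h_k-1/h=(h-h_k)\cdot\frac1{h_k}\cdot\frac1h$.

(b) By induction on $d$ it suffices to treat a product $ab$ of two functions. Stein's extension operator is bounded from $W^{k,p}(\Omega)$ to $W^{k,p}(\mathbb R^n)$ for all $k\ge0$, $1\le p\le\infty$, so we may work on $\mathbb R^n$. Clearly $\|ab\|_{L^q}\le\|a\|_\infty\|b\|_{L^q}$. For $1\le k\le m$ and $0\le i\le k$, H\"older's inequality with exponents $qk/i$ and $qk/(k-i)$ and the Gagliardo--Nirenberg inequality $\|D^ia\|_{L^{qk/i}}\le C\|a\|_\infty^{1-i/k}\|D^ka\|_{L^q}^{i/k}$ give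
\[
\|D^ia\,D^{k-i}b\|_{L^q}\le C\big(\|a\|_\infty\|D^kb\|_{L^q}\big)^{1-i/k}\big(\|b\|_\infty\|D^ka\|_{L^q}\big)^{i/k},
\]
and Young's inequality finishes the proof.
\end{proof}

We need one linear operator that inverts the divergence in all spaces $W^{k,q}$ at once and produces zero boundary values. The Stokes system provides it.

\begin{lemma}[a right inverse of the divergence; {\cite[Theorem IV.6.1]{Galdi}}]\label{lem:stokes}
Let $k\ge1$, $1<q<\infty$, $g\in W^{k,q}(\Omega)$, $\int_\Omega g=0$. There is a unique $v\in W^{k+1,q}(\Omega,\mathbb R^n)$ such that, for some $p\in W^{k,q}(\Omega)$, unique up to constants,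
\[
-\Delta v+\nabla p=0,\qquad\operatorname{div}v=g\quad\text{in }\Omega,\qquad v=0\ \text{ on }\partial\Omega .
\]
Moreover $\|v\|_{W^{k+1,q}}\le C_{k,q}\|g\|_{W^{k,q}}$.
\end{lemma}

Put $Lg=v$. If $g$ lies in two of these spaces, both solutions are solutions in $W^{2,q}$ for the smaller exponent and hence coincide; so $L$ does not depend on $k,q$. If $g\in C^\infty(\overline\Omega)$, then $Lg\in C^\infty(\overline\Omega)$. Norms of $L$ are always understood on functions of mean zero.

\subsection{Admissible maps}

Call $u\in C^1(\overline\Omega,\mathbb R^n)$ \emph{admissible} if it is a homeomorphism of $\overline\Omega$ onto itself with $u(\Omega)=\Omega$, $u=\mathrm{id}$ on $\partial\Omega$, and $\det\nabla u>0$ on $\overline\Omega$.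

\begin{lemma}\label{lem:adm}
\emph{(i)} Compositions and inverses of admissible maps are admissible. If the maps are in $C^\infty(\overline\Omega)$, so are the compositions and inverses.

\emph{(ii)} Let $v\in C^1(\overline\Omega,\mathbb R^n)$ with $v=0$ on $\partial\Omega$. The extension of $v$ by $0$ is Lipschitz on $\mathbb R^n$ with constant $\sup_\Omega|\nabla v|$. In particular, an admissible $u$, extended by the identity, is Lipschitz with constant at most $1+\sup_\Omega|\nabla u-I|$.

\emph{(iii)} If $v\in C^1(\overline\Omega,\mathbb R^n)$, $v=0$ on $\partial\Omega$ and $|\nabla v|\le\frac12$, then $\mathrm{id}+v$ is admissible.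

\emph{(iv)} If $v\in W_0^{1,n}(\Omega,\mathbb R^n)$, then $\int_\Omega\det(I+\nabla v)=|\Omega|$.
\end{lemma}

\begin{proof}
(i) For compositions, $\nabla(u\circ v)=(\nabla u\circ v)\nabla v$ on $\Omega$, because $v(\Omega)=\Omega$, and the right side extends continuously to $\overline\Omega$. For inverses, $u^{-1}$ is $C^1$ on $\Omega$ by the inverse function theorem, with $\nabla(u^{-1})=(\nabla u)^{-1}\circ u^{-1}$. Since $(\nabla u)^{-1}$ and $u^{-1}$ are continuous on $\overline\Omega$, this extends continuously to $\overline\Omega$, with positive determinant. For smooth maps differentiate these formulas repeatedly.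

(ii) Let $x,y\in\mathbb R^n$. If $[x,y]\subset\Omega$, use the mean value inequality. Otherwise let $x'$ and $y'$ be the first and the last point of $[x,y]$ outside $\Omega$. Then $v(x')=v(y')=0$, and the mean value inequality on $[x,x']$ and $[y',y]$ gives $|v(x)-v(y)|\le\sup|\nabla v|\,(|x-x'|+|y'-y|)\le\sup|\nabla v|\,|x-y|$.

(iii) By (ii), the extended map $\mathrm{id}+v$ is the identity plus a map with Lipschitz constant at most $\frac12$, hence a homeomorphism of $\mathbb R^n$. It fixes every point outside $\Omega$, so it maps $\Omega$ onto $\Omega$. Since $I+t\nabla v$ is invertible for $t\in[0,1]$, $\det(I+\nabla v)>0$.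

(iv) For $v\in C_c^\infty$, $\det(I+\nabla v)-1$ is a sum of minors of $\nabla v$. Expanding a minor along a row, and using that the corresponding row of cofactors is divergence-free, one writes it as the divergence of a compactly supported smooth field. The general case follows by density, since $v\mapsto\det(I+\nabla v)$ is continuous from $W^{1,n}$ to $L^1$.
\end{proof}

\begin{lemma}[composition]\label{lem:comp}
\emph{(a)} Let $n<p<\infty$ and let $v$ be admissible with $|\nabla v|\le\mathcal B$ and $\det\nabla v\ge\beta>0$. Then $\|H\circ v\|_{W^{k,p}}\le C\|H\|_{W^{k,p}}$ for $k=0,1$, with $C=C(p,n,\mathcal B,\beta)$.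

\emph{(b)} Let $q\ge q_0$, and let $u\in W^{m+1,q}(\Omega,\mathbb R^n)$ be admissible with $\|u\|_{W^{m+1,q}}\le\mathcal B$ and $\det\nabla u\ge\beta>0$. Then $u^{-1}\in W^{m+1,q}$, and there is a constant $\Gamma=\Gamma(q,\mathcal B,\beta)\ge1$ (depending also on $n,m,\Omega$) with $\|u^{-1}\|_{W^{m+1,q}}\le\Gamma$,
\[
\|H\circ u^{\pm1}\|_{W^{k,q}}\le\Gamma\|H\|_{W^{k,q}}\quad(0\le k\le m+1),\qquad \|H\circ u^{\pm1}\|_{W^{1,q_0}}\le\Gamma\|H\|_{W^{1,q_0}} .
\]
\end{lemma}

\begin{proof}
(a) By density let $H\in C^\infty(\overline\Omega)$. A change of variables gives $\|h\circ v\|_{L^p}\le\beta^{-1/p}\|h\|_{L^p}$. Apply this to $H$ and its first derivatives, and use $\nabla(H\circ v)=(\nabla v)^T(\nabla H\circ v)$.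

(b) \emph{Claim. Let $1\le r\le m$. If $v$ is admissible, $\|v\|_{W^{r+1,q}}\le\mathcal B'$ and $\det\nabla v\ge\beta'>0$, then $\|H\circ v\|_{W^{k,q}}\le C\|H\|_{W^{k,q}}$ for $0\le k\le r+1$, with $C$ depending only on $q,\mathcal B',\beta',n,m,\Omega$.} Again let $H\in C^\infty(\overline\Omega)$. The cases $k=0,1$ are in (a). For $k\ge2$, $D^k(H\circ v)$ is a linear combination of terms $(D^jH\circ v)\prod_{l=1}^jD^{i_l}v$ with $1\le j\le k$, $i_l\ge1$, $\sum_li_l=k$. Since $W^{r+1,q}\subset C^r(\overline\Omega)$, derivatives of $v$ of order $\le r$ are bounded, and terms containing only such derivatives are controlled by $\|D^jH\circ v\|_{L^q}\le C\|D^jH\|_{L^q}$. A derivative of $v$ of order $r+1$ occurs only for $k=r+1$ and $j=1$. That term is bounded in $L^q$ by $C\|DH\|_\infty\|D^{r+1}v\|_{L^q}\le C\|H\|_{W^{r+1,q}}\mathcal B'$, because $W^{r,q}\subset C^0(\overline\Omega)$. This proves the claim.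

For $u$ itself, use the claim with $r=m$, and (a) with $p=q_0$. For the inverse put $\mathcal G=(\nabla u)^{-1}$, so that $\nabla(u^{-1})=\mathcal G\circ u^{-1}$. By the algebra property and Lemma~\ref{lem:alg}(a), $\mathcal G\in W^{m,q}$ with norm controlled by $\mathcal B,\beta$. So $u^{-1}$ is controlled in $C^1$, and $\det\nabla(u^{-1})\ge1/\sup\det\nabla u$. Part (a) gives $\mathcal G\circ u^{-1}\in W^{1,q}$, that is, $u^{-1}\in W^{2,q}$. If $u^{-1}\in W^{j,q}$ with $2\le j\le m$, the claim for $v=u^{-1}$, $r=j-1$ and $k=j$ gives $\mathcal G\circ u^{-1}\in W^{j,q}$, that is, $u^{-1}\in W^{j+1,q}$. By induction $u^{-1}\in W^{m+1,q}$ with controlled norm. Now apply (a) and the claim to $u^{-1}$.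
\end{proof}

\section{Three ways to produce maps}

\subsection{Small data}

Near the identity we solve the equation by iteration, treating everything beyond the divergence as a perturbation. Closeness of $F$ to $1$ is needed only in the weak norm $W^{1,q_0}$, but how close depends on the exponent $q$ in which we want the estimate.

\begin{lemma}\label{lem:small}
For each $q\ge q_0$ there are $\delta(q)>0$ and $C_q$ such that the following holds. If $F\in W^{m,q}(\Omega)$, $\int_\Omega F=|\Omega|$ and $\|F-1\|_{W^{1,q_0}}\le\delta(q)$, then there is $v\in W^{m+1,q}\cap W_0^{1,q}(\Omega,\mathbb R^n)$ with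
\[
|\nabla v|\le\tfrac12,\qquad\det(I+\nabla v)=F,\qquad\|v\|_{W^{m+1,q}}\le2C_q\|F-1\|_{W^{m,q}} .
\]
The map $v$ is given by a construction independent of $q$: if the hypotheses hold for two values of $q$, the same $v$ results.
\end{lemma}

\begin{proof}
Let $Q(X)=\det(I+X)-1-\operatorname{tr}X$, a polynomial with terms of degrees $2,\dots,n$ only. For $v\in W^{2,q_0}\cap W_0^{1,q_0}$ put
\[
\Phi(v)=L\big(F-1-Q(\nabla v)\big).
\]
The argument of $L$ has mean zero, since $\int Q(\nabla v)=0$ by Lemma~\ref{lem:adm}(iv) and $\int\operatorname{div}v=0$. As $W^{1,q_0}$ is an algebra,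
\[
\|Q(\nabla v)-Q(\nabla v')\|_{W^{1,q_0}}\le C\big(\|v\|_{W^{2,q_0}}+\|v'\|_{W^{2,q_0}}\big)\|v-v'\|_{W^{2,q_0}}
\]
for $v,v'$ of norm at most $1$. Let $C_*$ be the norm of $L:W^{1,q_0}\to W^{2,q_0}$. If $\|F-1\|_{W^{1,q_0}}\le\delta$ and $\|v\|_{W^{2,q_0}}\le2C_*\delta\le1$, then $\|\Phi(v)\|_{W^{2,q_0}}\le C_*(\delta+C(2C_*\delta)^2)$. So there is $\delta_*>0$ such that for $\delta\le\delta_*$ the map $\Phi$ is a contraction of $\{\|v\|_{W^{2,q_0}}\le2C_*\delta\}$ into itself, and on this set $\|\nabla v\|_\infty\le C\delta\le\frac12$. The sequence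
\[
v_0=0,\qquad v_{i+1}=\Phi(v_i),
\]
whose definition involves neither $q$ nor $\delta$, converges in $W^{2,q_0}$ to a fixed point $v$. Then $\operatorname{div}v=F-1-Q(\nabla v)$, that is, $\det(I+\nabla v)=F$.

For the estimate in $W^{m+1,q}$ let $C_q$ be the norm of $L:W^{m,q}\to W^{m+1,q}$. By induction $v_i\in W^{m+1,q}$, since $W^{m,q}$ is an algebra. Every term of $Q$ has degree at least $2$ and $\|\nabla v_i\|_\infty\le C\delta\le1$, so the Moser estimate \eqref{eq:moser} gives $\|Q(\nabla v_i)\|_{W^{m,q}}\le C_q'\delta\|v_i\|_{W^{m+1,q}}$ and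
\[
\|v_{i+1}\|_{W^{m+1,q}}\le C_q\|F-1\|_{W^{m,q}}+C_qC_q'\,\delta\,\|v_i\|_{W^{m+1,q}} .
\]
Take $\delta=\delta(q)\le\delta_*$ with $C_qC_q'\delta(q)\le\frac12$. Then $\|v_i\|_{W^{m+1,q}}\le2C_q\|F-1\|_{W^{m,q}}$ for all $i$, and the bound passes to the weak limit $v$.
\end{proof}

Set $\delta_j=\min_{0\le i\le j}\delta(q_i)$. If $F\in\bigcap_qW^{m,q}$, $\int_\Omega F=|\Omega|$ and $\|F-1\|_{W^{1,q_0}}\le\delta_j$, then one and the same $v$ has the estimate of Lemma~\ref{lem:small} for all of $q_0,\dots,q_j$. Nothing in the argument prevents $\delta(q)$ from tending to $0$ as $q\to\infty$, so one application does not reach all exponents. This is the reason for the iteration in Section~\ref{sec:B}.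

\subsection{Smooth data}

\begin{lemma}[Moser flow]\label{lem:flow}
Let $\sigma\in C^\infty(\overline\Omega)$, $\sigma\ge\beta>0$, $\|\sigma\|_{C^1}\le\mathcal B$, $\int_\Omega\sigma=|\Omega|$. There is an admissible $\Psi\in C^\infty(\overline\Omega)$ with $\det\nabla\Psi=\sigma$ and $|\nabla\Psi|,|\nabla\Psi^{-1}|\le\Lambda(\beta,\mathcal B)$.
\end{lemma}

\begin{proof}
Let $z=L(\sigma-1)\in C^\infty(\overline\Omega)$ and, for $t\in[0,1]$, $\rho_t=(1-t)\sigma+t\ge\min(\beta,1)$, $V_t=z/\rho_t$. Then $V_t=0$ on $\partial\Omega$ and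
\[
\partial_t\rho_t+\operatorname{div}(\rho_tV_t)=(1-\sigma)+(\sigma-1)=0 .
\]
Since $\|z\|_{C^1}\le C\|z\|_{W^{2,q_0}}\le C\|\sigma-1\|_{W^{1,q_0}}$, we have $|\nabla V_t|\le C(\beta,\mathcal B)$ on $\Omega$.

Extend $\sigma$ and $z$ to smooth functions on $\mathbb R^n$. The extended $\rho_t$ is positive on a neighborhood of $\overline\Omega$ for all $t\in[0,1]$. Multiplying $z/\rho_t$ by a cutoff equal to $1$ near $\overline\Omega$, we extend $V$ to a smooth field on $[0,1]\times\mathbb R^n$ with compact support in $x$. Its flow $\Psi_t$, $\Psi_0=\mathrm{id}$, consists of smooth diffeomorphisms of $\mathbb R^n$. Points of $\partial\Omega$ are stationary. By uniqueness no other trajectory meets $\partial\Omega$, so trajectories starting in $\Omega$, respectively in $\mathbb R^n\setminus\overline\Omega$, stay there. Hence $\Psi_t(\Omega)=\Omega$, and $\Psi_t$ is admissible and in $C^\infty(\overline\Omega)$.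

From $\frac d{dt}\nabla\Psi_t=(\nabla V_t\circ\Psi_t)\nabla\Psi_t$, $\frac d{dt}(\nabla\Psi_t)^{-1}=-(\nabla\Psi_t)^{-1}(\nabla V_t\circ\Psi_t)$ and Gr\"onwall's inequality, $|\nabla\Psi_t|,|(\nabla\Psi_t)^{-1}|\le e^{C(\beta,\mathcal B)}$ on $\Omega$. Finally
\[
\tfrac d{dt}\big[\det\nabla\Psi_t\;\rho_t\circ\Psi_t\big]=\det\nabla\Psi_t\,\big(\rho_t\operatorname{div}V_t+\partial_t\rho_t+V_t\cdot\nabla\rho_t\big)\circ\Psi_t=0 ,
\]
and $\rho_1=1$, so $\det\nabla\Psi_1=\rho_0=\sigma$. Take $\Psi=\Psi_1$.
\end{proof}

\subsection{Smoothing}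

\begin{lemma}[approximation]\label{lem:approx}
If $y\in W^{m+1,q}(\Omega,\mathbb R^n)$, $q\ge q_0$, is admissible, there are admissible $y_k\in C^\infty(\overline\Omega)$ with $y_k\to y$ in $W^{m+1,q}$.
\end{lemma}

\begin{proof}
Mollification would destroy the boundary condition, so we smooth the Laplacian instead. Let $z=y-\mathrm{id}\in W^{m+1,q}\cap W_0^{1,q}$. Take $h_k\in C^\infty(\overline\Omega)$ with $h_k\to\Delta z$ in $W^{m-1,q}$, and let $z_k\in C^\infty(\overline\Omega)$ solve $\Delta z_k=h_k$, $z_k=0$ on $\partial\Omega$. By the $L^q$ theory of the Dirichlet problem (Agmon--Douglis--Nirenberg), $\|z_k-z\|_{W^{m+1,q}}\le C\|h_k-\Delta z\|_{W^{m-1,q}}\to0$, hence also $z_k\to z$ in $C^1(\overline\Omega)$. Put $y_k=\mathrm{id}+z_k=y+(z_k-z)$. Then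
\[
y_k\circ y^{-1}=\mathrm{id}+(z_k-z)\circ y^{-1},
\]
and the last term vanishes on $\partial\Omega$ and has gradient at most $\sup|\nabla(z_k-z)|\sup|\nabla y^{-1}|\to0$. So for large $k$ this map is admissible by Lemma~\ref{lem:adm}(iii), and then so is $y_k=(y_k\circ y^{-1})\circ y$.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

\noindent\textbf{Necessity.} If $u\in\bigcap_qW^{m+1,q}$ solves \eqref{eq:main}, then $f=\det\nabla u\in W^{m,q}$ for all $q>n$ by the algebra property, hence for all $q<\infty$. As $u-\mathrm{id}\in W_0^{1,n}$, Lemma~\ref{lem:adm}(iv) gives $\int_\Omega f=|\Omega|$.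

\medskip
\noindent\textbf{Sufficiency: strategy.} Let $f\in\bigcap_qW^{m,q}$ with $\int_\Omega f=|\Omega|$, and put $\beta=\frac12\inf f>0$; $f$ is continuous on $\overline\Omega$. Suppose $u_0$ is a smooth admissible map whose Jacobian is close to $f$. Composing it with $\mathrm{id}+v_0$, where $v_0$ comes from Lemma~\ref{lem:small}, we get an \emph{exact} solution $y_0$, but it is controlled only in $W^{m+1,q}$ for the exponent $q$ whose threshold was met. To reach the next exponent we smooth $y_0$ to a map $u_1$, so closely that the threshold for the next exponent is met, and correct again. The corrections must be summable in every $W^{m+1,q}$. Two points make this work. The constants for composition with $u_1^{\pm1}$ depend only on a norm bound that is known before $u_1$ is chosen (Lemma~\ref{lem:comp}). And the correction $v_1$, constructed for the new exponent, is also small in the old norm, because Lemma~\ref{lem:small} produces the same map for both exponents.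

So we shall construct admissible $u_j\in C^\infty(\overline\Omega)$, $j\ge0$, such that, with $f_j=\det\nabla u_j$ and $F_j=(f/f_j)\circ u_j^{-1}$,
\begin{equation}\label{eq:close}
\|F_j-1\|_{W^{1,q_0}}\le\delta_{j+1}.
\end{equation}

\medskip
\noindent\textbf{The start.} The first idea is to take smooth $\sigma$ close to $f$ and $u_0=\Psi$ from Lemma~\ref{lem:flow}. The bounds for $\Psi^{\pm1}$, needed to control $F_0$, depend on $\|\sigma\|_{C^1}$, which may blow up as $\sigma\to f$: for $m=1$ the gradient of $f$ is only in $\bigcap_qL^q$. We therefore fix one smooth function $\varphi$ near $f$ and let Lemma~\ref{lem:small} absorb the rough quotient $f/\varphi$.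

Choose $\varphi\in C^\infty(\overline\Omega)$, $\varphi>0$ on $\overline\Omega$, so close to $f$ in $W^{1,q_0}$ that, with $\lambda=|\Omega|/\int_\Omega(f/\varphi)$,
\[
\|\lambda f/\varphi-1\|_{W^{1,q_0}}\le\delta_1 .
\]
This is possible because $f/\varphi\to1$ in $W^{1,q_0}$ and $\lambda\to1$ as $\varphi\to f$ in $W^{1,q_0}$. Lemma~\ref{lem:small} with $q=q_1$ and Lemma~\ref{lem:adm}(iii) give an admissible $y\in W^{m+1,q_1}$ with $\det\nabla y=\lambda f/\varphi$. Take smooth admissible $y_k\to y$ in $W^{m+1,q_1}$ by Lemma~\ref{lem:approx}, and put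
\[
\mu_k=\frac{|\Omega|}{\int_\Omega\varphi\det\nabla y_k}\ \longrightarrow\ \frac{|\Omega|}{\int_\Omega\lambda f}=\frac1\lambda,\qquad \sigma_k=\mu_k\,\varphi\circ y_k^{-1}\in C^\infty(\overline\Omega).
\]
Then $\int_\Omega\sigma_k=\mu_k\int_\Omega\varphi\det\nabla y_k=|\Omega|$. For large $k$ the $y_k$ are bounded in $C^1$ and $\det\nabla y_k$ is bounded below by a positive constant, so the $y_k^{-1}$ are bounded in $C^1$. Hence the $\sigma_k$ are bounded in $C^1$ and bounded below by a positive constant. Lemma~\ref{lem:flow} yields smooth admissible $\Psi_k$ with $\det\nabla\Psi_k=\sigma_k$ and $|\nabla\Psi_k^{\pm1}|$ bounded uniformly in $k$. Let $U_k=\Psi_k\circ y_k$. Then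
\[
\det\nabla U_k=(\sigma_k\circ y_k)\det\nabla y_k=\mu_k\,\varphi\det\nabla y_k\ \longrightarrow\ \frac1\lambda\,\varphi\cdot\frac{\lambda f}\varphi=f\quad\text{in }W^{m,q_1}.
\]
By Lemma~\ref{lem:alg}(a), $f/\det\nabla U_k\to1$ in $W^{m,q_1}$, hence in $W^{1,q_0}$. The $\nabla U_k^{\pm1}$ are uniformly bounded, so $\det\nabla(U_k^{-1})\ge1/\sup\det\nabla U_k$ is bounded below by a positive constant. Lemma~\ref{lem:comp}(a), with $v=U_k^{-1}$ and $p=q_0$, gives
\[
\Big\|\frac f{\det\nabla U_k}\circ U_k^{-1}-1\Big\|_{W^{1,q_0}}\le C\Big\|\frac f{\det\nabla U_k}-1\Big\|_{W^{1,q_0}}\to0 .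
\]
Take $u_0=U_k$ with $k$ large. Then \eqref{eq:close} holds for $j=0$.

\medskip
\noindent\textbf{The step: exact correction.} Suppose $u_j$ satisfies \eqref{eq:close}. Since $u_j^{\pm1}\in C^\infty(\overline\Omega)$, we have $F_j\in\bigcap_qW^{m,q}$, and $\int_\Omega F_j=\int_\Omega\frac f{f_j}\det\nabla u_j=\int_\Omega f=|\Omega|$. As $\delta_{j+1}\le\delta(q_{j+1})$, Lemma~\ref{lem:small} with $q=q_{j+1}$ gives $v_j\in W^{m+1,q_{j+1}}$ with $\det(I+\nabla v_j)=F_j$ and, by Lemma~\ref{lem:adm}(iii), $\mathrm{id}+v_j$ admissible. Set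
\[
y_j=(\mathrm{id}+v_j)\circ u_j\in W^{m+1,q_{j+1}} .
\]
This map is admissible, and $\det\nabla y_j=(F_j\circ u_j)f_j=f$.

\medskip
\noindent\textbf{The step: smoothing.} Let $\mathcal B_{j+1}=\|y_j\|_{W^{m+1,q_{j+1}}}+1$ and $\Gamma_{j+1}=\Gamma(q_{j+1},\mathcal B_{j+1},\beta)$ from Lemma~\ref{lem:comp}(b). These numbers are fixed \emph{before} $u_{j+1}$ is chosen. By Lemma~\ref{lem:approx} there are smooth admissible $u$ arbitrarily close to $y_j$ in $W^{m+1,q_{j+1}}$. As $u\to y_j$, we have $\det\nabla u\to f\ge2\beta$ and $f/\det\nabla u\to1$ in $W^{m,q_{j+1}}$, hence also uniformly and in $W^{1,q_0}$. So we can choose a smooth admissible $u_{j+1}$ with $f_{j+1}=\det\nabla u_{j+1}\ge\beta$ such that $g_{j+1}:=f/f_{j+1}-1$ satisfies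
\begin{gather*}
\|u_{j+1}-y_j\|_{W^{m+1,q_{j+1}}}\le2^{-j-1},\qquad \Gamma_{j+1}\|g_{j+1}\|_{W^{1,q_0}}\le\delta_{j+2},\\
2C_{q_{j+1}}\Gamma_{j+1}^2\|g_{j+1}\|_{W^{m,q_{j+1}}}\le2^{-j-1}.
\end{gather*}
Then $\|u_{j+1}\|_{W^{m+1,q_{j+1}}}\le\mathcal B_{j+1}$, so Lemma~\ref{lem:comp}(b) applies to $u_{j+1}$ with constant $\Gamma_{j+1}$. Since $F_{j+1}-1=g_{j+1}\circ u_{j+1}^{-1}$, \eqref{eq:close} holds for $j+1$, and the construction continues.

\medskip
\noindent\textbf{The step: estimate.} The correction $v_{j+1}$ is defined by Lemma~\ref{lem:small} with $q=q_{j+2}$. Since also $\delta_{j+2}\le\delta(q_{j+1})$, the lemma with $q=q_{j+1}$ produces the same $v_{j+1}$ and gives $\|v_{j+1}\|_{W^{m+1,q_{j+1}}}\le2C_{q_{j+1}}\|F_{j+1}-1\|_{W^{m,q_{j+1}}}$. Therefore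
\[
\|y_{j+1}-u_{j+1}\|_{W^{m+1,q_{j+1}}}=\|v_{j+1}\circ u_{j+1}\|_{W^{m+1,q_{j+1}}}\le\Gamma_{j+1}\cdot2C_{q_{j+1}}\cdot\Gamma_{j+1}\|g_{j+1}\|_{W^{m,q_{j+1}}}\le2^{-j-1},
\]
and consequently
\[
\|y_{j+1}-y_j\|_{W^{m+1,q_{j+1}}}\le2^{-j}.
\]

\medskip
\noindent\textbf{The limit.} Fix $q<\infty$. For all $j$ with $q_{j+1}\ge q$, H\"older's inequality gives $\|y_{j+1}-y_j\|_{W^{m+1,q}}\le C_\Omega2^{-j}$. The finitely many other $j$ are irrelevant. So the $y_j$ converge in $W^{m+1,q}$, for \emph{every} $q<\infty$, to one map $u$, hence also in $C^1(\overline\Omega)$. As $\det\nabla y_j=f$ and $y_j=\mathrm{id}$ on $\partial\Omega$ for all $j$, the map $u\in\bigcap_{q<\infty}W^{m+1,q}$ solves \eqref{eq:main}.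

\medskip
\noindent\textbf{The limit is a diffeomorphism.} The gradients $\nabla y_j^{-1}=(\nabla y_j)^{-1}\circ y_j^{-1}$ are uniformly bounded, because $\det\nabla y_j=f\ge2\beta$ and the $y_j$ are bounded in $C^1$. Lemma~\ref{lem:adm}(ii), applied to $y_j^{-1}$, gives $|y_j(x)-y_j(x')|\ge\Lambda^{-1}|x-x'|$ on $\overline\Omega$ with $\Lambda$ independent of $j$. Passing to the limit, $u$ is injective. It maps $\overline\Omega$ onto $\overline\Omega$: if $p\in\overline\Omega$ and $y_j(x_j)=p$, any limit point $x$ of $(x_j)$ satisfies $u(x)=p$ by uniform convergence, and $u(\overline\Omega)\subset\overline\Omega$ is clear. Injectivity and $u=\mathrm{id}$ on $\partial\Omega$ give $u(\Omega)=\Omega$. Since $\det\nabla u=f>0$ on $\overline\Omega$, $u$ is admissible, hence a $C^1$-diffeomorphism of $\overline\Omega$ by Lemma~\ref{lem:adm}(i). By Lemma~\ref{lem:comp}(b), applied for every $q\ge q_0$, $u^{-1}\in\bigcap_{q<\infty}W^{m+1,q}$. This proves Theorem~\ref{thm:B}. \qed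

\begin{thebibliography}{9}

\bibitem{PJD}
\emph{Prescribing the Jacobian determinant in Sobolev spaces},
\texttt{https://ems.press/content/serial-article-files/17393?nt=1}.

\bibitem{Galdi}
G.~P. Galdi, \emph{An Introduction to the Mathematical Theory of the Navier--Stokes Equations}, 2nd ed.

\end{thebibliography}

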